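# Few cycles in a 2-factor of a line graph: the bound $\frac{(2\delta-3)n}{2(\delta^2-\delta-1)}$

## 1. The guess $n/(\delta+1)$, and a graph on $2\delta^2$ vertices that breaks it

All graphs called $G$ are finite and simple, and $n=|V(G)|$. The line graph $L(G)$ has vertex set $E(G)$; two edges of $G$ are adjacent in $L(G)$ when they share an end. A 2-factor of $L(G)$ is a collection of vertex-disjoint cycles covering all vertices of $L(G)$. In terms of $G$, we split $E(G)$ into classes of size at least 3 and arrange each class cyclically so that consecutive edges share an end. Let $f(G)$ be the minimum number of cycles in a 2-factor of $L(G)$. We ask how large $f(G)$ can be when all degrees of $G$ are at least $\delta\ge 3$.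

Start with $K_{\delta+1}$, the smallest graph allowed. For $K_4$ take the closed tour $12,23,34,41$. Insert the edge $24$ where the tour passes through vertex 2, and the edge $13$ where it passes through vertex 3:
$$12,\ 24,\ 23,\ 13,\ 34,\ 41 .$$
Consecutive edges share an end, cyclically, so $f(K_4)=1$. The same works in $K_{\delta+1}$: take a Hamilton cycle and insert each other edge at one of its ends. So $f(K_{\delta+1})=1$, and $m$ disjoint copies of $K_{\delta+1}$ have $f=m=n/(\delta+1)$. One therefore guesses
$$f(G)\le \frac{n}{\delta+1}\qquad\text{(a guess)} .$$

To test it on connected graphs we need a lower bound tool.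

**Lemma 1 (bridges).** Let $g$ be a bridge of $G$ and $C$ a cycle of $L(G)$. Then all members of $C$ other than $g$ lie on one side of $g$, that is, in one component of $G-g$.

*Proof.* An edge on one side of $g$ shares no end with an edge on the other side. The members of $C$ other than $g$ induce in $L(G)$ a connected graph (all of $C$, or $C$ minus a vertex), so they all lie on one side. $\square$

Suppose $K$ is a copy of $K_{\delta+1}$ in $G$, attached to the rest of $G$ by a single edge $e_K$. Then $e_K$ is a bridge, and by Lemma 1 every cycle of $L(G)$ containing an edge of $K$ is contained in $E(K)\cup\{e_K\}$. So in every 2-factor each such copy has a cycle of its own.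

* *Two copies joined by an edge.* Here $n=2(\delta+1)$. Each copy has its own cycle, so $f\ge2$. Inserting the bridge into the tour of one copy gives $f=2=n/(\delta+1)$. The guess survives.
* *One vertex joined to $\delta$ copies, by one edge each.* Here $n=\delta(\delta+1)+1$. Again $f\ge\delta$, and inserting each bridge into the tour of its copy gives $f=\delta<n/(\delta+1)$. The guess survives.
* *Two adjacent vertices $x,y$, each joined to $\delta-1$ copies, by one edge each.* Here $n=2+2(\delta-1)(\delta+1)=2\delta^2$. The $2(\delta-1)$ copies have their own cycles, none of which contains $xy$. The edge $xy$ lies on some cycle too, so $f\ge 2\delta-1$. Conversely, the $\delta$ edges at $x$ are pairwise adjacent and form a cycle of $L(G)$, and each remaining bridge is inserted into the tour of its copy. So $f=2\delta-1$. But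
$$\frac{n}{\delta+1}=\frac{2\delta^2}{\delta+1}=2\delta-2+\frac{2}{\delta+1}<2\delta-1 .$$

The guess is false. For $\delta=3$ the last graph has $18$ vertices, the guess allows $4.5$, and $f=5$. The edge $xy$ needs a cycle, and no copy can supply one.

Now replace the edge $xy$ by a larger tree $F$ on $p$ vertices with all degrees at most $\delta$, each $v$ carrying $\delta-d_F(v)$ copies. There are $\sum_v(\delta-d_F(v))=\delta p-2(p-1)=(\delta-2)p+2$ copies. So per tree vertex we have, up to a constant, $1+(\delta-2)(\delta+1)=\delta^2-\delta-1$ vertices and $\delta-2$ copies. If the tree edges force about $p/2$ extra cycles (when $F$ has a perfect matching this looks plausible), the ratio of cycles to vertices is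
$$\frac{(\delta-2)+\frac12}{\delta^2-\delta-1}=\frac{2\delta-3}{2(\delta^2-\delta-1)} .$$

## 2. The bound, its two constants, and the extremal graphs

The number just found is the one in the following conjecture.

**Conjecture 1** (Fujisawa, Xiong, Yoshimoto, Zhang 2007). If $G$ is a graph with minimum degree $\delta\ge3$, then $L(G)$ has a 2-factor with at most $\frac{(2\delta-3)n}{2(\delta^2-\delta-1)}$ cycles. (This number is less than $n/\delta$, since $\delta(2\delta-3)<2(\delta^2-\delta-1)$ for $\delta>2$.)

It is true, and these notes prove it. Throughout, $\delta\ge3$ is an integer and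
$$D=\delta^2-\delta-1,\qquad \beta=\frac{2\delta-3}{2D},\qquad \kappa=\frac{\delta-1}{2D}.$$

**Theorem 1.** Let $G$ be a connected simple graph with $n$ vertices and minimum degree $\ge\delta\ge 3$. Then $L(G)$ has a 2-factor and
$$f(G)\le \max\{1,\ \beta n-2\kappa\}=\max\Big\{1,\ \frac{(2\delta-3)n-2(\delta-1)}{2(\delta^2-\delta-1)}\Big\}.$$

**Corollary (Conjecture 1).** For every graph $G$ with minimum degree $\delta\ge3$, $L(G)$ has a 2-factor with at most $\beta n=\frac{(2\delta-3)n}{2(\delta^2-\delta-1)}$ cycles.

**Theorem 2 (sharpness and extremal graphs).** Let $G$ be connected with minimum degree $\ge\delta\ge3$. Then $f(G)=\beta n-2\kappa$ if and only if $G$ is one of the following: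

* two disjoint copies of $K_{\delta+1}$ joined by one edge; or
* a graph obtained from a tree $F$ with $|F|\ge2$ and $\Delta(F)\le\delta$ by joining each $v\in V(F)$, by one edge each, to $\delta-d_F(v)$ new disjoint copies of $K_{\delta+1}$, where $F$ has a perfect matching if $\delta\ge4$, and $F$ has two color classes of equal size if $\delta=3$.

Since $F$ can be a path with any even number of vertices, the bound of Theorem 1 is attained for infinitely many $n$, and the constant $\beta$ cannot be lowered.

The two constants are tied together by
$$\beta+\kappa(\delta-2)=\tfrac12, \tag{1}$$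
$$(\delta+1)\beta=1+\kappa . \tag{2}$$
For (1): $2\delta-3+(\delta-1)(\delta-2)=\delta^2-\delta-1=D$. For (2): $(2\delta-3)(\delta+1)=2\delta^2-\delta-3=2D+\delta-1$. One may also read (1) and (2) as two linear equations that determine $\beta$ and $\kappa$; Section 4 shows what they mean. Further, $\frac1{2\kappa}=\frac{D}{\delta-1}=\delta-\frac1{\delta-1}$ increases with $\delta$, so $\kappa$ decreases:
$$\kappa=\tfrac15\ (\delta=3),\qquad \kappa=\tfrac3{22}\ (\delta=4),\qquad \kappa\le\tfrac2{19}<\tfrac18\ (\delta\ge5).$$
Finally $\beta>\kappa$, because $2\delta-3>\delta-1$.

*Proof of the Corollary from Theorem 1.* Each component of $G$ has $n_j\ge\delta+1$ vertices and minimum degree $\ge\delta$, and $\beta n_j\ge\beta(\delta+1)=1+\kappa>1$ by (2). So Theorem 1 gives at most $\max\{1,\beta n_j-2\kappa\}\le\beta n_j$ cycles for it. Add over the components. $\square$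

*Conventions.* Multigraphs (with parallel edges, sometimes loops) occur after contraction or suppression; a loop counts twice in the degree. *Even* means that all degrees are even. An even subgraph $X$ is treated as an edge set; $V(X)$ is the set of vertices of positive degree in $X$, and the *components of $X$* are those that contain edges. A vertex outside $V(X)$ is *missed*. A graph is 2-edge-connected if it has at least two vertices, is connected, and has no bridge. For a subgraph $\Gamma$, its *odd set* is the set of vertices of odd degree in $\Gamma$. In a tree $T$, every even-size set $R\subseteq V(T)$ is the odd set of some $J\subseteq E(T)$: pair up $R$ and take the symmetric difference of the tree paths joining the pairs. We call $J$ the *join* with odd set $R$.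

## 3. Even subgraphs whose missed vertices induce a forest

The examples used tours with inserted edges, and full stars at single vertices. The next lemma says what these two devices give.

**Lemma 2.** Let $G$ be simple with minimum degree $\ge3$. Let $X$ be an even subgraph with $r$ components, and let $U=V(G)\setminus V(X)$. If $G[U]$ is a forest, then $L(G)$ has a 2-factor with at most $r+|U|/2$ cycles. More precisely, if $Z$ is obtained by choosing a smaller color class in each tree of $G[U]$ (the empty class for a one-vertex tree), then $r+|Z|$ cycles suffice.

*Proof.* Clearly $|Z|\le|U|/2$. The set $Z$ is independent, and every edge of $G[U]$ has exactly one end in $Z$.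

We assign every edge of $G$ to a vertex of $Z$ or to a component of $X$. To $z\in Z$ assign all edges at $z$; no edge is assigned twice since $Z$ is independent, and no edge of $X$ is used since $Z\cap V(X)=\emptyset$. Assign each edge of $X$ to its component. A remaining edge does not meet $Z$, so it is not an edge of $G[U]$, and hence it has an end in $V(X)$. Assign it to a component of $X$ containing such an end.

The at least three edges at $z\in Z$ are pairwise adjacent, so they form a cycle of $L(G)$. For a component $C$ of $X$ take an Eulerian tour. It has length at least 3 because $G$ is simple, and it is a cyclic sequence of distinct edges with consecutive ones adjacent. For each further edge assigned to $C$, with an end $x\in V(C)$, insert it into the sequence at one fixed visit of the tour to $x$. All edges standing at this visit contain $x$, so consecutive edges stay adjacent, and we have a cycle of $L(G)$. These $r+|Z|$ cycles partition $E(G)$. $\square$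

So a component of $X$ costs 1, and a missed vertex costs $\frac12$.

**Definition (cost, admissible).** For an even subgraph $X$ of a graph $Q$ put
$$\mathrm{cost}(X)=\#\text{components of }X+\tfrac12\,|V(Q)\setminus V(X)| ,$$
and call $X$ *admissible* if $Q[V(Q)\setminus V(X)]$ is a forest.

*Example.* In $K_{2,3}$ no even subgraph is connected and spanning: it would use both edges at each vertex of degree 2, and then the other two vertices would have degree 3. A 4-cycle misses one vertex, so it is admissible of cost $\frac32$. The only even subgraphs are the 4-cycles and the empty one (of cost $\frac52$), so $\frac32$ is the minimum.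

## 4. Adding up along the bridge tree

Let $G$ be connected with minimum degree $\ge\delta$, and suppose it has a bridge. Delete all bridges. Let $S$ be the set of vertices that form one-vertex components, and let $Q_1,\dots,Q_q$ be the other components, with $n_i=|V(Q_i)|$. An edge of $Q_i$ is not a bridge of $G$, so it lies on a cycle of $G$, which contains no bridge and hence lies in $Q_i$. So $Q_i$ is 2-edge-connected, and $n_i\ge3$ since $G$ is simple. Contracting each $Q_i$ to a node gives a tree, the *bridge tree*, whose edges are the bridges. Let $b_i$ be the number of bridges with an end in $Q_i$. No bridge has both ends in $Q_i$, and $b_i\ge1$.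

The obvious plan is to find in each $Q_i$ an admissible $X_i$ of cost at most $\beta n_i$, and to let Lemma 2 pay $\frac12$ for each vertex of $S$. The total is then $\beta n+(\frac12-\beta)|S|$. The plan stops here: since $\beta\le\frac3{10}<\frac12$, each vertex of $S$ overspends by $\frac12-\beta=\kappa(\delta-2)$, which is what (1) says.

There is something to set against this. A copy of $K_{\delta+1}$ costs 1, but $\beta(\delta+1)=1+\kappa$ by (2), so it saves $\kappa$. A vertex of $S$ has degree at least $\delta$ in the bridge tree, so it creates at least $\delta-2$ additional leaves, and the leaves save $\kappa$ each. So we demand more of the pieces: a leaf must save $\kappa$, a piece with two bridges must break even, and a piece with $b$ bridges may overspend by $\kappa(b-2)$.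

**Lemma 3.** Let $G$ be connected with minimum degree $\ge\delta$ and at least one bridge. Suppose every $Q_i$ has an admissible even subgraph $X_i$ with
$$\mathrm{cost}(X_i)\le\beta n_i+\kappa(b_i-2).\tag{3}$$
Then $f(G)\le\beta n-2\kappa$. If $f(G)=\beta n-2\kappa$, then equality holds in (3) for every $i$, and every vertex of $S$ has degree exactly $\delta$.

*Proof.* Let $X=\bigcup X_i$ and $U=V(G)\setminus V(X)=S\cup\bigcup(V(Q_i)\setminus V(X_i))$. A cycle of $G[U]$ contains no bridge, so it would lie in some $Q_i$ and avoid $V(X_i)$, against admissibility. So $G[U]$ is a forest, and Lemma 2 gives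
$$f(G)\le\sum_i\mathrm{cost}(X_i)+\tfrac12|S|.\tag{4}$$
The bridge tree has $|S|+q$ nodes, and all edges at a vertex of $S$ are bridges. Counting degrees in the tree, $2(|S|+q-1)=\sum_{v\in S}\deg_G(v)+\sum_i b_i\ge\delta|S|+\sum_i b_i$, that is,
$$(\delta-2)|S|\le\sum_i(2-b_i)-2,\tag{5}$$
with equality only if every vertex of $S$ has degree $\delta$. By (1) and (5),
$$\tfrac12|S|=\beta|S|+\kappa(\delta-2)|S|\le\beta|S|+\kappa\sum_i(2-b_i)-2\kappa .$$
Insert this and (3) into (4); the terms $\kappa(b_i-2)$ cancel:
$$f(G)\le\beta\Big(|S|+\sum_i n_i\Big)-2\kappa=\beta n-2\kappa .$$
If the two ends of this chain are equal, then (3), (4) and (5) all hold with equality. $\square$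

The rest of the proof concerns one 2-edge-connected graph $Q$ at a time. The vertices of $Q$ may have small degree in $Q$, but then they carry many bridges: $v\in Q_i$ is incident with at least $(\delta-d_{Q_i}(v))^+$ bridges, where $t^+=\max\{t,0\}$, so $b_i\ge\sum_v(\delta-d_{Q_i}(v))^+$. We spread this over the vertices. For $v\in V(Q)$ with $d(v)=\deg_Q(v)$ put
$$w(v)=\beta+\kappa(\delta-d(v))^+=\tfrac12-\kappa\big(\min(d(v),\delta)-2\big)\ \ge\beta ,\tag{6}$$
where the second form follows from $\beta=\frac12-\kappa(\delta-2)$. If $s=|V(Q)|$ and $b\ge\sum_v(\delta-d(v))^+$, then
$$\beta s+\kappa(b-2)\ \ge\ \sum_{v\in V(Q)}w(v)-2\kappa .\tag{7}$$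

## 5. Collapsible pieces

The cheapest hope is a spanning connected even subgraph of $Q$, of cost 1. The example $K_{2,3}$ shows that this can fail, for reasons of parity. The following notion, due to Catlin, describes graphs in which parity is never an obstacle.

**Definition (collapsible).** A connected (multi)graph $H$ is *collapsible* if for every even-size $R\subseteq V(H)$ there is a spanning connected subgraph of $H$ whose odd set is exactly $R$.

With $R=\emptyset$ we get a spanning connected even subgraph. A graph with a spanning collapsible subgraph is collapsible.

* $K_1$ is collapsible. $K_2$ is not: for $R=\emptyset$ there is nothing. So a simple collapsible graph with more than one vertex has at least 3 vertices.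
* A digon (two vertices, two parallel edges) is collapsible: take both edges for $R=\emptyset$, one edge otherwise.
* A triangle $uvw$ is collapsible: take the triangle for $R=\emptyset$, and the path $uwv$ for $R=\{u,v\}$.
* A cycle of length at least 4 is not collapsible. Its spanning connected subgraphs are the cycle and the cycle minus one edge, so the odd set is empty or a pair of adjacent vertices; a non-adjacent pair never occurs.
* A graph with two edge-disjoint spanning trees $T_1,T_2$ is collapsible. Let $O$ be the odd set of $T_1$; add to $T_1$ the join in $T_2$ with odd set $O\,\triangle\,R$, which has even size. The odd set becomes $R$.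

First we check that collapsible pieces meet the demand (3).

**Lemma 4.** Let $Q$ be a collapsible simple graph with $s\ge3$ vertices, and let $b\ge\max\{1,\sum_v(\delta-d(v))^+\}$. Then $1\le\beta s+\kappa(b-2)$, with equality only if $s=\delta+1$ and $b=1$.

*Proof.* Let $s\le\delta$. By (7), by $w(v)\ge\frac12-\kappa(d(v)-2)$ and by $\sum_v d(v)\le s(s-1)$,
$$\beta s+\kappa(b-2)\ge\frac s2+2\kappa s-\kappa s(s-1)-2\kappa=\frac s2-\kappa(s-1)(s-2).$$
Subtracting 1 leaves $\frac{s-2}2\big(1-2\kappa(s-1)\big)$. This is positive, because $2\kappa(s-1)\le2\kappa(\delta-1)=\frac{(\delta-1)^2}{D}<1$; indeed $\delta^2-2\delta+1<\delta^2-\delta-1$ for $\delta>2$.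

If $s=\delta+1$, then by (2) the value is $1+\kappa+\kappa(b-2)=1+\kappa(b-1)\ge1$, with equality only for $b=1$.

If $s\ge\delta+2$, the value is at least $(1+\kappa)+\beta+\kappa(1-2)=1+\beta>1$. $\square$

## 6. Contracting collapsible parts

When $Q$ is not collapsible we contract collapsible parts as far as possible. What remains is sparse and triangle-free, and even subgraphs can be lifted back.

**Lemma 5.** Let $V(K)$ be partitioned into sets inducing collapsible subgraphs $K_1,\dots,K_r$. If the contraction $K/\{K_i\}$ (loops deleted) has a spanning collapsible subgraph $H$, then $K$ is collapsible.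

*Proof.* Let $R\subseteq V(K)$ have even size, and let $R'=\{i:|R\cap V(K_i)|\text{ odd}\}$, which has even size. Take a spanning connected $\Gamma'\subseteq H$ with odd set $R'$. Viewed in $K$, the edges of $\Gamma'$ run between the parts. Let $D_i$ be the set of vertices of $K_i$ with odd degree in $\Gamma'$. Then $|D_i|\equiv\deg_{\Gamma'}(i)\equiv|R\cap V(K_i)|\pmod 2$, so $R_i=(R\cap V(K_i))\,\triangle\,D_i$ has even size. Take a spanning connected $\Gamma_i\subseteq K_i$ with odd set $R_i$. The union $\Gamma'\cup\bigcup\Gamma_i$ is spanning and connected. A vertex $v\in K_i$ has odd degree in it if and only if $v\in D_i\,\triangle\,R_i=R\cap V(K_i)$. So the odd set is $R$. $\square$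

**Setup for Sections 6–8.** Let $Q$ be a simple 2-edge-connected graph. Fix a partition of $V(Q)$ into parts $P_i$, each inducing a collapsible subgraph, with as few parts as possible. (The partition into single vertices is allowed, so one exists.) Let $Q'$ be obtained by contracting the parts and deleting loops. A part is *trivial* if it has one vertex; otherwise its size $s$ is at least 3. Let $n'=|V(Q')|$, and let $k_i=\deg_{Q'}(i)$, the number of edges of $Q$ leaving $P_i$.

*Example.* Let $Q$ consist of a triangle $abc$ and a path $a\,x\,y\,z\,b$. A collapsible graph with more than one vertex has a spanning connected even subgraph, hence no bridge. The vertex sets inducing connected bridgeless subgraphs with edges are $\{a,b,c\}$, $\{a,x,y,z,b\}$ and $V(Q)$. The second induces a 5-cycle, which is not collapsible. $Q$ is not collapsible either: contracting the triangle would turn a spanning connected subgraph with odd set $\{x,z\}$ into one of the 4-cycle with odd set the opposite pair $\{x,z\}$, and there is none. So the parts are $\{a,b,c\},\{x\},\{y\},\{z\}$, and $Q'$ is a 4-cycle.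

**Lemma 6.** $Q'$ has no collapsible subgraph with at least 2 vertices. Moreover:

* (a) $Q'$ is simple and triangle-free. If $n'\ge2$, then $Q'$ is 2-edge-connected, all $k_i\ge2$, and $n'\ge4$. If $n'=1$, then $Q$ is collapsible.
* (b) $E(Q')$ is the union of two forests.

*Proof.* Suppose $H\subseteq Q'$ is collapsible with vertex set $I$, $|I|\ge2$. Apply Lemma 5 to $K=Q[\bigcup_{i\in I}P_i]$, whose contraction $Q'[I]$ has the spanning collapsible subgraph $H$. Then $K$ is collapsible, and merging the parts $P_i$, $i\in I$, gives fewer parts, a contradiction.

(a) Digons and triangles are collapsible, so $Q'$ contains neither. Contraction preserves connectedness and creates no bridge, so for $n'\ge2$ the graph $Q'$ is 2-edge-connected and all $k_i\ge2$. It then contains a cycle, of length at least 4, so $n'\ge4$. If $n'=1$, the only part is $V(Q)$.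

(b) We use two classical theorems. *Nash-Williams' arboricity theorem*: the edges of a graph can be covered by two forests if and only if $e(H)\le2(|H|-1)$ for every subgraph $H$ with at least one vertex. *Tutte–Nash-Williams theorem*: a graph has two edge-disjoint spanning trees if and only if for every partition of its vertex set into $r$ parts at least $2(r-1)$ edges join different parts.

Suppose $E(Q')$ is not the union of two forests. Then some subgraph violates the first condition, and it has at least 2 vertices. So there is an induced subgraph $H$ of $Q'$ with $|H|\ge2$ and $e(H)\ge2(|H|-1)$; choose one with $|H|$ minimal. Consider a partition of $V(H)$ into $r\ge2$ parts inducing $H_1,\dots,H_r$. By minimality, $e(H_j)\le2(|H_j|-1)$ for each $j$ (for $|H_j|=1$ both sides are $0$). So the number of edges between different parts is at least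
$$2(|H|-1)-\sum_j2(|H_j|-1)=2(|H|-1)-2(|H|-r)=2(r-1).$$
By Tutte–Nash-Williams $H$ has two edge-disjoint spanning trees, so $H$ is collapsible, a contradiction. $\square$

**Lifting.** Let $X'$ be an even subgraph of $Q'$. For each nontrivial part $P_i$ let $R_i$ be the set of vertices of $P_i$ with odd degree in $X'$ (viewed in $Q$). Its size has the parity of $\deg_{X'}(i)$, so it is even. Add a spanning connected subgraph of $Q[P_i]$ with odd set $R_i$. The result $X$ is an even subgraph of $Q$. Its components correspond to the components of $X'$, together with one component for each nontrivial part missed by $X'$. Its missed vertices are exactly the trivial parts missed by $X'$. So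
$$\mathrm{cost}(X)=\#\mathrm{comp}(X')+\#\{\text{missed nontrivial parts}\}+\tfrac12\#\{\text{missed trivial parts}\}.\tag{8}$$

In the example, $X'=Q'$ uses $ax,xy,yz,zb$. The odd vertices in $\{a,b,c\}$ are $a,b$, so we add the path $acb$ and obtain a Hamilton cycle of $Q$, of cost 1. The empty $X'$ lifts to the triangle, which misses the path $xyz$: it is admissible, of cost $1+\frac32$.

## 7. Two cheap even subgraphs: a tree join and a random 2-factor

We now construct even subgraphs of $Q'$ in two ways. The first is good when degrees in $Q'$ are large, the second when they are small.

**Lemma 7.** If $n'\ge2$, there is an admissible $X$ in $Q$ with $\mathrm{cost}(X)\le A:=\sum_i\frac{4-k_i}2-1$.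

*Proof.* By Lemma 6(b) write $E(Q')=T\cup F$ with disjoint forests $T,F$ and $|T|$ maximum. If $T$ is not a spanning tree, then, as $Q'$ is connected, some edge of $F$ joins two components of $T$. Moving it to $T$ keeps both sets forests, a contradiction. So $T$ is a spanning tree. The forest $(V(Q'),F)$ has $e(Q')-n'+1$ edges, hence
$$n'-(e(Q')-n'+1)=2n'-1-e(Q')=A$$
components, the last equality because $\sum k_i=2e(Q')$.

Let $J\subseteq T$ be the join whose odd set is the odd set of $F$. Then $X'=F\cup J$ is even, and $(V(Q'),X')$ has at most $A$ components, isolated vertices included. Lift $X'$. By (8), each component of $(V(Q'),X')$ contributes at most 1 to the cost: it contributes 1 if it has edges, and $1$ or $\frac12$ if it is an isolated vertex. So $\mathrm{cost}(X)\le A$. The missed vertices are trivial parts isolated in $F$, so all edges among them lie in the tree $T$, and $X$ is admissible. $\square$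

**Lemma 8.** If $n'\ge2$ and $Q'$ is not a cycle, there is an admissible $X$ in $Q$ with $\mathrm{cost}(X)\le B:=\sum_ia_i$, where $a_i=\frac14$ if $k_i\ge3$, $a_i=\frac13$ if $k_i=2$ and $i$ is trivial, and $a_i=\frac12$ if $k_i=2$ and $i$ is nontrivial. Moreover, $X$ is the lift of an even subgraph $X'$ of $Q'$ that covers all parts with $k_i\ge3$, and each component of $X'$ has at least 4 vertices of $Q'$.

*Proof.* **Step 1: remove degree-2 vertices.** The purpose is to reach minimum degree 3. As $Q'$ is connected and not a cycle, it has a vertex of degree at least 3. Its edges split into *branches*: paths between vertices of degree $\ge3$ (the two ends may coincide) whose interior vertices have degree 2. Every degree-2 vertex is interior to exactly one branch. Replace each branch by one edge. We get a connected multigraph $M$, possibly with loops, of minimum degree $\ge3$. It is bridgeless: if deleting an edge of $M$ disconnects $M$, then deleting any edge of the corresponding branch disconnects $Q'$.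

**Step 2: expand to a cubic graph.** The purpose is to be able to use perfect matchings. While there is a vertex $v$ of degree $d\ge4$, take a cycle through $v$ (possibly a loop or digon), which exists since there are no bridges. Let it use the edge-ends $h_1,h_2$ at $v$. Replace $v$ by $v',v''$ joined by a new edge. Attach $h_1$ and one other edge-end $\ne h_2$ to $v'$, and the remaining ones, including $h_2$, to $v''$. Then $\deg v'=3$ and $\deg v''=(d-2)+1=d-1\ge3$. The new edge is not a bridge, since the chosen cycle now runs through it. Any other bridge would remain a bridge after contracting the new edge, that is, in the previous graph, which is impossible. The sum $\sum(\deg-3)$ drops by 1 each time, so we end with a connected cubic bridgeless multigraph $M^*$. It has no loop: at a cubic vertex with a loop the third edge would be a bridge.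

**Step 3: a random perfect matching.** *Edmonds' perfect matching polytope theorem* says that a nonnegative vector $x$ on the edges is a convex combination of incidence vectors of perfect matchings if and only if the $x$-values at each vertex sum to 1 and $x(\partial(W))\ge1$ for every odd-size vertex set $W$, where $\partial(W)$ is the set of edges leaving $W$. In $M^*$ take $x=(\frac13,\dots,\frac13)$. The sum at each vertex is 1. If $|W|$ is odd, then $|\partial(W)|\equiv3|W|\equiv1\pmod2$, and $|\partial(W)|\ne1$ since there is no bridge; so $|\partial(W)|\ge3$ and $x(\partial(W))\ge1$. So there is a random perfect matching that contains each edge with probability $\frac13$. Let $Y$ be its complement, a spanning 2-regular subgraph of $M^*$. Each edge is absent from $Y$ with probability $\frac13$.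

**Step 4: return to $M$.** We show that the original edges in $Y$ form an even subgraph of $M$ covering every vertex. Let $v\in V(M)$, and consider the class of vertices of $M^*$ that arose from $v$. The degrees in $Y$ sum to an even number over the class, and each new $Y$-edge in the class counts twice. So $v$ has even degree in the original $Y$-edges. The new edges inside the class form a tree, since each expansion step replaces a vertex by two vertices joined by an edge. So the new $Y$-edges in the class form a forest, and some vertex of the class is incident with at most one of them. It has degree 2 in $Y$, so it is incident with an original edge of $Y$. Hence $v$ has positive degree.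

**Step 5: return to $Q'$ and count.** Replacing edges of $M$ by branches gives a random even subgraph $X'$ of $Q'$. It covers all vertices of degree $\ge3$ and misses each degree-2 vertex with probability $\frac13$. The missed vertices are the interiors of absent branches, whose ends are covered, so they induce disjoint paths; hence the lift $X$ is admissible. Each component of $X'$ contains a cycle, and $Q'$ is simple and triangle-free, so each component has at least 4 vertices. Thus $\#\mathrm{comp}(X')\le\frac14\#\{\text{covered parts}\}$. In (8), a part with $k_i\ge3$ therefore contributes at most $\frac14$ to the expected cost. A part with $k_i=2$ contributes at most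
$$\tfrac23\cdot\tfrac14+\tfrac13\cdot\tfrac12=\tfrac13\ \text{ (trivial)},\qquad \tfrac23\cdot\tfrac14+\tfrac13\cdot1=\tfrac12\ \text{ (nontrivial)}.$$
Some outcome has cost at most the expectation, hence at most $B$. $\square$

## 8. The non-collapsible pieces, by averaging $A$ and $B$

We want to beat $\sum_v w(v)-2\kappa$, and by (6) a trivial part of degree $k$ has weight $\frac12-\kappa(\min(k,\delta)-2)$. Comparing part by part, Lemma 7 alone is too weak at a trivial part with $k=2$: it contributes $1$ to $A$ and has weight $\frac12$. Lemma 8 alone is too weak at a trivial part with $k\ge\delta\ge4$: it contributes $\frac14$ to $B$ and has weight $\beta\le\frac5{22}<\frac14$. But the better of the two subgraphs costs at most any weighted average of $A$ and $B$. In such an average with weight $\lambda$ on $A$, the coefficient of $k$ is $-\lambda/2$ and there is a global gain of $\lambda$. In the target the coefficient of $k$ is $-\kappa$ (for $k\le\delta$) and the global term is $-2\kappa$. The choice $\lambda=2\kappa$ matches both at once.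

**Lemma 9.** Let $Q$ be simple, 2-edge-connected, with at least 3 vertices, and not collapsible. Then there is an admissible $X$ with $\mathrm{cost}(X)<\sum_{v\in V(Q)}w(v)-2\kappa$.

*Proof.* By Lemma 6(a), $n'\ge4$. Let $W_i=\sum_{v\in P_i}w(v)$.

**Step 1: lower bounds for the weights.** Write $s=|P_i|$ and $k=k_i$.

* *Trivial part.* $W_i=\frac12-\kappa(\min(k,\delta)-2)\ge\frac12+2\kappa-\kappa k$.
* *Big part, $s\ge\delta+1$.* $W_i\ge(\delta+1)\beta=1+\kappa$ by (2).
* *Small part, $3\le s\le\delta$.* First, $W_i\ge3\beta$. Second, $\sum_{v\in P_i}d(v)\le s(s-1)+k$, so by (6)
$$W_i\ge\frac s2+2\kappa s-\kappa\big(s(s-1)+k\big)=\frac s2-\kappa s(s-3)-\kappa k .$$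
The right side is concave in $s$, so on $[3,\delta]$ it is at least the smaller of its values at the ends. At $s=3$ it is $\frac32-\kappa k$. At $s=\delta$ it is
$$\frac{\delta\big(D-(\delta-1)(\delta-3)\big)}{2D}-\kappa k=\frac{\delta(3\delta-4)}{2D}-\kappa k=\frac32-\frac{\delta-3}{2D}-\kappa k,$$
because $\delta(3\delta-4)=3D-(\delta-3)$. As $\frac{\delta-3}{2D}\le\kappa$, we get $W_i\ge\frac32-\kappa-\kappa k$. If $\delta=3$, then $s=3$ and $W_i\ge\frac32-\kappa k$.

**Step 2: $Q'$ is a cycle.** This case is excluded in Lemma 8, so we do it directly. Lift $X'=Q'$: nothing is missed and the cost is 1. All $k_i=2$. A trivial part has $W_i=\frac12$, a big part has $W_i\ge1$, and a small part has $W_i\ge\frac32-3\kappa\ge\frac32-\frac35>\frac12$. Since $n'\ge4$, $\sum W_i-2\kappa\ge2-\frac25>1$.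

From now on $Q'$ is not a cycle, so some $k_i\ge3$.

**Step 3: averaging.** By Lemmas 7 and 8, for every $\lambda\in[0,1]$ there is an admissible $X$ with
$$\mathrm{cost}(X)\le(1-\lambda)B+\lambda A=\sum_i\varphi_i-\lambda,\qquad \varphi_i=(1-\lambda)a_i+\lambda\,\frac{4-k_i}2 .\tag{9}$$

**Step 4: $\delta\ge5$.** Take $\lambda=2\kappa$. It suffices that $\varphi_i<W_i$ for all $i$. Recall $\kappa<\frac18$.

* Trivial, $k\ge3$: $\varphi_i=\frac14(1-2\kappa)+\kappa(4-k)=\frac14+\frac72\kappa-\kappa k<\frac12+2\kappa-\kappa k\le W_i$, as $\kappa<\frac16$.
* Trivial, $k=2$: $\varphi_i=\frac13(1-2\kappa)+2\kappa=\frac13+\frac43\kappa<\frac12=W_i$, as $\kappa<\frac18$.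
* Nontrivial: $\varphi_i\le\frac12(1-2\kappa)+4\kappa-\kappa k=\frac12+3\kappa-\kappa k$. For a small part this is less than $\frac32-\kappa-\kappa k$, as $4\kappa<1$. For a big part it is at most $\frac12+\kappa<1+\kappa$, as $k\ge2$.

**Step 5: $\delta=4$.** Now $\kappa=\frac3{22}>\frac18$, and $\lambda=2\kappa$ fails at trivial parts with $k=2$: there $\frac13+\frac43\kappa=\frac{17}{33}>\frac12$. So we lower $\lambda$ to $\frac14$, which makes these parts break even. With $\beta=\frac5{22}$, we need $\sum(W_i-\varphi_i)>2\kappa-\lambda=\frac6{22}-\frac14=\frac1{44}=\frac4{176}$.

* Trivial, $k=2$: $\varphi_i=\frac34\cdot\frac13+\frac14=\frac12=W_i$; difference $0$.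
* Trivial, $k=3$: $\varphi_i=\frac3{16}+\frac18=\frac5{16}$ and $W_i=\frac12-\frac3{22}=\frac4{11}$; difference $\frac{64-55}{176}=\frac9{176}$.
* Trivial, $k\ge4$: $\varphi_i\le\frac3{16}$ and $W_i=\frac5{22}$; difference at least $\frac{40-33}{176}=\frac7{176}$.
* Nontrivial, $k=2$: $\varphi_i=\frac38+\frac14=\frac58$ and $W_i\ge\min\{1+\kappa,\frac32-3\kappa\}=\min\{\frac{25}{22},\frac{24}{22}\}$; difference at least $\frac{12}{11}-\frac58=\frac{41}{88}$.
* Nontrivial, $k\ge3$: $\varphi_i\le\frac3{16}+\frac18=\frac5{16}$ and $W_i\ge3\beta=\frac{15}{22}$; difference at least $\frac{120-55}{176}=\frac{65}{176}$.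

All differences are $\ge0$, and some part has $k_i\ge3$, which gives at least $\frac7{176}>\frac4{176}$.

**Step 6: $\delta=3$, reduction to small graphs.** Now $\kappa=\frac15$, $\beta=\frac3{10}$; take $\lambda=0$, so $\varphi_i=a_i$. It suffices that $\sum(W_i-a_i)>2\kappa=\frac25$; a few small graphs will need a direct argument. The differences $W_i-a_i$ are:

* trivial, $k=2$: $\frac12-\frac13=\frac16$;
* trivial, $k\ge3$: $\frac3{10}-\frac14=\frac1{20}$;
* $s\ge4$: at least $\frac65-\frac12=\frac7{10}$;
* $s=3$, $k=2$: at least $\frac32-\frac25-\frac12=\frac35$;
* $s=3$, $k\ge3$: at least $\frac9{10}-\frac14=\frac{13}{20}$.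

All are positive, and a single nontrivial part already gives more than $\frac25$. So assume that all parts are trivial, $Q=Q'$. Let $t_2$ be the number of vertices of degree 2, $t_3$ the number of vertices of degree $\ge3$, and $m=t_2+t_3\ge4$.

* $t_2\ge3$: the sum is at least $\frac12>\frac25$.
* $t_2=2$: then $t_3\ge2$ and the sum is at least $\frac13+\frac1{10}=\frac{13}{30}>\frac25$.
* $t_2=1$: if $t_3\ge5$, the sum is at least $\frac16+\frac14=\frac5{12}>\frac25$. Otherwise $m\in\{4,5\}$, and $e(Q)\ge\frac{3(m-1)+2}2$ gives $e(Q)\ge6$ for $m=4$ and $e(Q)\ge7$ for $m=5$. But *Mantel's theorem* says that a triangle-free graph on $m$ vertices has at most $\lfloor m^2/4\rfloor$ edges, which is $4$ and $6$ respectively. So this does not occur.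
* $t_2=0$ and $m\ge9$: the sum is at least $\frac9{20}>\frac25$.

**Step 7: $\delta=3$, $t_2=0$, $m\le8$.** Here all degrees are $\ge3$, so $w\equiv\beta$ and the target is $\frac3{10}m-\frac25$. By Lemma 8 there is an even $X=X'$ that misses no vertex and has at most $\lfloor m/4\rfloor$ components, each on at least 4 vertices. Adjacent vertices have disjoint neighborhoods, as $Q$ is triangle-free, so $m\ge6$. If $m\in\{6,7\}$, the cost is $1<\frac{18}{10}-\frac25$.

Let $m=8$. The target is $\frac{24}{10}-\frac25=2$, so we need cost 1. If $X$ has one component, we are done. Otherwise it has two components on exactly 4 vertices each. In each, all degrees are even, positive and at most 3, so the components are 4-cycles, say $a_1a_2a_3a_4$ and $b_1b_2b_3b_4$. A chord would create a triangle. Since all degrees are at least 3, every $a_i$ has a neighbor among the $b$'s, and every $b_j$ has one among the $a$'s.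

Suppose cyclically consecutive $a_i,a_{i+1}$ have neighbors $b_j$ and $b_l$, respectively, with $b_j,b_l$ cyclically consecutive. Delete the edges $a_ia_{i+1}$ and $b_jb_l$ from the two 4-cycles and add $a_ib_j$ and $a_{i+1}b_l$. This is a Hamilton cycle of $Q$, an admissible even subgraph of cost 1, and we are done.

Suppose this never happens. Write $N_B(a)$ for the set of neighbors of $a$ among the $b$'s. If $a_ib_j$ is an edge, then a cyclic neighbor $a$ of $a_i$ is not adjacent to $b_j$ (triangle) and not adjacent to the two cyclic neighbors of $b_j$ (by assumption), so $N_B(a)$ consists of the vertex opposite to $b_j$ only. Label so that $a_1b_1$ is an edge. Then $N_B(a_2)=\{b_3\}$ and $N_B(a_4)=\{b_3\}$. From $a_2b_3$ we get $N_B(a_3)=\{b_1\}$ and $N_B(a_1)=\{b_1\}$. So $b_2$ has no neighbor among the $a$'s, a contradiction. $\square$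

## 9. Proof of Theorem 1

Let $G$ be connected with minimum degree $\ge\delta$.

**No bridges.** Then $Q=G$ is 2-edge-connected with at least $\delta+1\ge4$ vertices, all degrees are $\ge\delta$, and $w\equiv\beta$. If $G$ is collapsible, it has a spanning connected even subgraph, and Lemma 2 with $r=1$, $U=\emptyset$ gives $f(G)=1$. If not, Lemmas 9 and 2 give $f(G)\le\mathrm{cost}(X)<\beta n-2\kappa$.

**At least one bridge.** Use the notation of Section 4. We verify (3) for each $Q_i$; recall that $n_i\ge3$, $b_i\ge1$ and $b_i\ge\sum_v(\delta-d_{Q_i}(v))^+$. If $Q_i$ is collapsible, let $X_i$ be a spanning connected even subgraph. Its cost is 1, and it is admissible as nothing is missed; (3) is Lemma 4. If $Q_i$ is not collapsible, Lemma 9 and (7) give an admissible $X_i$ with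
$$\mathrm{cost}(X_i)<\sum_{v\in V(Q_i)}w(v)-2\kappa\le\beta n_i+\kappa(b_i-2),$$
so (3) holds strictly. Lemma 3 yields $f(G)\le\beta n-2\kappa$. $\blacksquare$

With Section 2, this proves the Corollary, that is, Conjecture 1.

*Remark.* If $n\ge\delta+2$, then $\beta n-2\kappa\ge(1+\kappa)+\beta-2\kappa=1+\beta-\kappa>1$. If $n=\delta+1$, then $G=K_{\delta+1}$ and $\beta n-2\kappa=1-\kappa$. So the maximum in Theorem 1 is needed only for $K_{\delta+1}$, and $\beta n-2\kappa$ is never equal to 1.

## 10. The listed graphs attain the bound

Let $G$ be a graph listed in Theorem 2. Let $p=|F|$, with $p=0$ for the first type, and let $q$ be the number of copies of $K_{\delta+1}$. As in Section 1, $q=p(\delta-2)+2$, also for $p=0$. So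
$$n=p+(\delta+1)q=pD+2(\delta+1),\qquad \beta n-2\kappa=\frac{p(2\delta-3)}2+2(1+\kappa)-2\kappa=q+\frac p2 ,$$
using (2). The graph $G$ is connected with minimum degree $\delta$, and $n\ge\delta+2$, so $f(G)\le q+\frac p2$ by Theorem 1 and the Remark. It remains to show $f(G)\ge q+\frac p2$. Fix a 2-factor of $L(G)$.

**Step 1: one cycle per copy.** By Section 1, every cycle containing an edge of a copy $K$ is contained in $E(K)\cup\{e_K\}$. So the copies have $q$ distinct cycles of their own. For the first type this gives $f\ge2=q+\frac p2$. From now on $p\ge2$.

**Step 2: the cycles through edges of $F$ sit at single vertices.** Let $xy\in E(F)$ lie on the cycle $C$. By Lemma 1 we may assume that $C\setminus\{xy\}$ lies on the side of $x$. Suppose some $g\in C$ is not incident with $x$. Then $g\ne xy$, and $g$ lies in the component of $G-x$ containing some neighbor $z$ of $x$; here $z\ne y$, as $g$ is on the side of $x$ with respect to $xy$. All edges at $x$ are bridges, so $xz$ is a bridge, and $g$ and $xy$ lie on different sides of it. This contradicts Lemma 1. Hence $C$ is contained in the set $E(x)$ of edges at $x$. Call $x$ the *center* of $C$. It is unique, since $|C|\ge3$ and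 two vertices share at most one edge. These cycles contain no edge of a copy, so they differ from the $q$ cycles in Step 1. Let $Z$ be the set of centers. Every edge of $F$ lies on a cycle and hence has an end in $Z$, so $Z$ is a vertex cover of $F$, and the 2-factor has at least $q+|Z|$ cycles.

**Step 3: $|Z|\ge\frac p2$.** If $\delta\ge4$, then $F$ has a perfect matching. Its $\frac p2$ disjoint edges each need a vertex of $Z$, so $|Z|\ge\frac p2$. If $\delta=3$, then $|E(x)|=3$, so a cycle with center $x$ uses all three edges at $x$. Two adjacent centers would put their common edge on two cycles, so $Z$ is independent. Hence each edge of $F$ has exactly one end in $Z$. As $F$ is connected with at least one edge, $Z$ is a color class, and $|Z|=\frac p2$.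

So $f(G)=q+\frac p2=\beta n-2\kappa$. Taking for $F$ the paths with an even number $p$ of vertices (which have perfect matchings and equal color classes), we get equality for infinitely many $n$. If $\beta'<\beta$, then $\beta'n<\beta n-2\kappa=f(G)$ for the large ones among these graphs, so $\beta$ cannot be lowered.

## 11. Equality forces a listed graph

Let $G$ be connected with minimum degree $\ge\delta$ and $f(G)=\beta n-2\kappa$.

**Step 1: $G$ has a bridge.** If not, Section 9 gives $f(G)<\beta n-2\kappa$ or $f(G)=1$. In the second case $\beta n-2\kappa=1$, contrary to the Remark.

**Step 2: the shape of $G$.** With the $X_i$ chosen in Section 9, Lemma 3 shows that (3) holds with equality for every $i$ and that all vertices of $S$ have degree $\delta$. For non-collapsible $Q_i$ the inequality (3) was strict, so every $Q_i$ is collapsible with $\mathrm{cost}(X_i)=1$. By Lemma 4, $n_i=\delta+1$ and $b_i=1$. All vertices of $Q_i$ except the end of its bridge have degree at least $\delta=n_i-1$ in $Q_i$, so they are adjacent to all other vertices of $Q_i$. Any two vertices of $Q_i$ include such a vertex, so $Q_i=K_{\delta+1}$.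

The $Q_i$ are leaves of the bridge tree. If $S=\emptyset$, the bridge tree is a tree all of whose nodes are leaves, hence a single edge, and $G$ is of the first type. Let $S\ne\emptyset$. No two $Q_i$ are adjacent in the bridge tree, since two adjacent leaves would form the whole tree. Removing the leaves $Q_i$ leaves a tree $F=G[S]$. Each $v\in S$ has degree $\delta$, so it is joined to exactly $\delta-d_F(v)$ copies, by one edge each, and $\Delta(F)\le\delta$. With $p=|F|\ge1$, the computation in Section 10 gives $\beta n-2\kappa=q+\frac p2$. It remains to show the condition on $F$ and $p\ge2$.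

**Step 3: $\delta=3$.** Suppose the color classes of $F$ have different sizes; this includes $p=1$. Apply Lemma 2 to $X=\bigcup X_i$, with $q$ components and $U=S$. The set $Z$ is the smaller class of $F$, empty if $p=1$, so $f(G)\le q+|Z|<q+\frac p2$, a contradiction. Hence the classes have equal size, and $p\ge2$.

**Step 4: $\delta\ge4$.** Suppose $F$ has no perfect matching; this includes $p=1$. *König's theorem* says that in a bipartite graph the minimum size of a vertex cover equals the maximum size of a matching. So $F$ has a vertex cover $Z$ with $|Z|<\frac p2$. Here $Z$ need not be independent, so Lemma 2 does not apply as it stands; but the degrees are at least 4, and a vertex of $Z$ can give one edge away. Root $F$. Assign each edge of $F$ with both ends in $Z$ to the end nearer the root, and every other edge of $G$ meeting $Z$ to its end in $Z$. Each $z\in Z$ loses at most the edge to its parent, so it gets at least $\delta-1\ge3$ pairwise adjacent edges, which form a cycle of $L(G)$. As $Z$ covers all edges of $F$, every remaining edge lies in a copy of $K_{\delta+1}$ or has an end in one. Insert these, as in Lemma 2, into an Eulerian tour of the spanning connected even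 subgraph $X_i$ of that copy. So $f(G)\le q+|Z|<q+\frac p2$, a contradiction. Hence $F$ has a perfect matching, and $p\ge2$. $\blacksquare$
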